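\title{A one-dimensional compact coset space with infinite inductive dimension}

\begin{abstract}
We construct in ZFC a compact connected space $X$ of weight $\omega_1$ that is homeomorphic to a coset space $G/H$ of a topological group by a closed subgroup and has $\dim X=1$ and $\operatorname{ind}X=\operatorname{Ind}X=\infty$. Thus the three classical dimensions need not coincide for algebraically homogeneous compact spaces. We also determine all pairs (covering dimension, weight) for which they can differ. The space $X$ is the limit of an $\omega_1$-sequence of metrizable continua of dimension at most one; the successor bonding maps are open, their fibers are pseudo-arcs, and homeomorphisms lift through them.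
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are Tychonoff and all maps are continuous. We write $I=[0,1]$ and $\mathbb T$ for the circle group. A \emph{continuum} is a nonempty compact connected space; it is \emph{nondegenerate} if it has more than one point.

A compact space $X$ carries three classical dimensions. The \emph{covering dimension} measures how much fine covers must overlap: $\dim X\le n$ if every finite open cover of $X$ has a finite open refinement in which no point lies in more than $n+1$ members. The two \emph{inductive dimensions} measure how large boundaries must be. Put $\operatorname{ind}\emptyset=\operatorname{Ind}\emptyset=-1$. Then $\operatorname{ind}X\le n$ if for every point $x$ and every open $O\ni x$ there is an open $U$ with $x\in U\subset O$ and $\operatorname{ind}\operatorname{bd}U\le n-1$; and $\operatorname{Ind}X\le n$ if for every closed $F$ and every open $O\supset F$ there is an open $U$ with $F\subset U\subset O$ and $\operatorname{Ind}\operatorname{bd}U\le n-1$. Each dimension is the least such $n$, and it is $\infty$ if there is no such $n$. We say that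 \emph{UID holds in $X$} if
\[
\dim X=\operatorname{ind}X=\operatorname{Ind}X .
\]

For compact spaces $\dim\le\operatorname{ind}\le\operatorname{Ind}$, and UID holds if the space is metrizable, or if $\dim$ is $0$ or $\infty$. In the remaining range one can ask whether symmetry does the work that a metric does. A compact space is \emph{algebraically homogeneous} if it is homeomorphic to the space $G/H$ of left cosets, with the quotient topology, of a topological group $G$ by a closed subgroup $H$. This is more than transitivity: since $G\to G/H$ is open, every point close to $y$ is the image of $y$ under an element of $G$ close to the identity. Two families of examples come to mind first. Every homogeneous compact metrizable space is algebraically homogeneous, by Effros' theorem (Section~\ref{sec:background}), and UID holds in it. If $G$ is locally compact, then UID holds in the compact space $G/H$ by a theorem of Pasynkov; this covers all compact groups, for instance $\mathbb T^n\times\{0,1\}^\kappa$, of arbitrary weight. Both families suggest a positive answer to the following question, posed in \cite{source}.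

\begin{quote}
\emph{Does UID hold in every algebraically homogeneous compact space?}
\end{quote}

The answer is no, and the failure is as large as it can be.

\begin{theorem}\label{thm:main}
There is, in ZFC, a compact connected space $X$ of weight $\omega_1$, homeomorphic to a coset space $G/H$ of a topological group $G$ by a closed subgroup $H$, with
\[
\dim X=1,\qquad \operatorname{ind}X=\operatorname{Ind}X=\infty .
\]
\end{theorem}

By Pasynkov's theorem, this $X$ is not a coset space of any locally compact group.

\begin{theorem}\label{thm:sharp}
Let $n\in\{0,1,\dots,\infty\}$ and let $\kappa$ be an infinite cardinal. An algebraically homogeneous compact space with $\dim=n$ and weight $\kappa$ for which UID fails exists if and only if $1\le n<\infty$ and $\kappa\ge\omega_1$. When these conditions hold, there is one with $\operatorname{ind}=\operatorname{Ind}=\infty$.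
\end{theorem}

The model to keep in mind is the torus $\mathbb T^{\omega_1}$, viewed as the limit of the tori $\mathbb T^\alpha$, $\alpha<\omega_1$. The projections are open and have connected fibers, and this alone forces every closed set that separates two points to contain a whole fiber, which is a space of the same kind. A class of continua with this property has $\operatorname{ind}=\infty$ by induction (Section~\ref{sec:towers}). The torus is no counterexample, because it contains every cube $I^n$ and so has $\dim=\infty$: the step $M\mapsto M\times\mathbb T$ spends a dimension each time. The work is to replace this step by a step $M\mapsto\hat M$ that still has an open projection with connected fibers, still lifts homeomorphisms, and keeps the dimension at most one. Section~\ref{sec:coset} states what is needed (Proposition~\ref{prop:extension}) and derives Theorem~\ref{thm:main} from it. Sections~\ref{sec:generic}--\ref{sec:unique} construct $\hat M$ as a generic family of pseudo-arcs over $M$. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.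

\section{Background}\label{sec:background}

A \emph{partition} in $Z$ between disjoint sets $A$ and $B$ is a closed set $P$ such that $Z\setminus P=U\sqcup V$ with $U\supset A$ and $V\supset B$ open and disjoint. A map $\rho$ defined on a compact metric space is a \emph{$\delta$-map} if all its point-inverses have diameter less than $\delta$. We use the following consequence of compactness many times.

\begin{lemma}\label{lem:delta}
If $\rho:E\to Y$ is a $\delta$-map of a compact metric space into a metric space, there is $r>0$ such that $d(\rho(e),\rho(\bar e))\le r$ implies $d(e,\bar e)<\delta$.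
\end{lemma}

\begin{proof}
The function $d(\rho(e),\rho(\bar e))$ is positive on the compact set of pairs with $d(e,\bar e)\ge\delta$; take $r$ below its minimum.
\end{proof}

\subsection*{Dimension theory} We use these textbook facts.
\begin{itemize}
\item[(D1)] For compact $X$, $\dim X\le\operatorname{ind}X\le\operatorname{Ind}X$, and $\dim X=0$ implies $\operatorname{Ind}X=0$. UID holds in compact metrizable spaces.
\item[(D2)] $\operatorname{ind}A\le\operatorname{ind}X$ for $A\subset X$, and $\dim A\le\dim X$ for closed $A$ in a compact space $X$.
\item[(D3)] The limit of an inverse system of compact spaces of dimension $\dim\le n$ has $\dim\le n$.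
\item[(D4)] $\dim(A\times B)\le\dim A+\dim B$ for nonempty compact metrizable $A$ and $B$.
\item[(D5)] If $Z$ is compact and $\dim Z\le n-1$, then for any pairs $(C_i,C_i')$, $1\le i\le n$, of disjoint closed sets there are partitions $L_i$ between $C_i$ and $C_i'$ with $\bigcap_iL_i=\emptyset$.
\item[(D6)] A nondegenerate continuum $K$ has $\dim K\ge1$: for $a\ne b$, a refinement of $\{K\setminus\{a\},K\setminus\{b\}\}$ by disjoint open sets would disconnect $K$.
\item[(D7)] If a compact metric space $E$ has, for every $\delta>0$, a $\delta$-map $\rho$ into a compact metric space of dimension $\le n$, then $\dim E\le n$. Indeed, take $r$ from Lemma~\ref{lem:delta} and pull back an open cover of the target by sets of diameter $\le r$ in which no point lies in more than $n+1$ members; the result is such a cover of $E$ by sets of diameter $\le\delta$.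
\end{itemize}

\subsection*{Cubes}
\begin{itemize}
\item[(S1)] (Lebesgue) In a rectangle, a partition between the left and right sides meets every partition between the bottom and top sides.
\item[(S2)] In $I^2$, a path from the left side to the right side meets every path from the bottom side to the top side.
\item[(S3)] (Poincar\'e--Miranda) If $v:I^n\to\mathbb R^n$ has $v_i<0$ where $t_i=0$ and $v_i>0$ where $t_i=1$, for $1\le i\le n$, then $v$ has a zero.
\end{itemize}

\subsection*{Continua}
\begin{itemize}
\item[(C1)] The limit of an inverse system of nonempty compact spaces is nonempty, and the limit of an inverse system of continua is a continuum.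
\item[(C2)] If $p:E\to M$ is a surjection of compact spaces with connected fibers, the preimage of a continuum is a continuum.
\item[(C3)] If no component of a compact space $Z$ meets both of the closed sets $A$ and $B$, then $Z=Z_1\sqcup Z_2$ with $Z_1\supset A$ and $Z_2\supset B$ closed. (In compact spaces, components and quasi-components coincide.)
\end{itemize}

A metrizable continuum is \emph{chainable} if for every $\delta>0$ it has a cover by open sets $C_1,\dots,C_m$ of diameter $\le\delta$ with $C_i\cap C_j\ne\emptyset$ exactly when $|i-j|\le1$. It is \emph{hereditarily indecomposable} if none of its subcontinua is the union of two proper subcontinua. Bing proved that all nondegenerate metrizable chainable hereditarily indecomposable continua are homeomorphic \cite{Bing51}; such a continuum is called a \emph{pseudo-arc}. Bing also proved that the pseudo-arc is homogeneous \cite{Bing48}.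

\subsection*{Homeomorphism groups}
For compact $X$, the group $\operatorname{Homeo}(X)$ with the compact-open topology is a Hausdorff topological group that acts continuously on $X$. If $X$ is compact metric, this group is Polish and its topology is given by the supremum metric. Effros' theorem \cite{Effros} states that if a Polish group acts continuously and transitively on a Polish space, then all orbit maps $g\mapsto gy$ are open. The link with coset spaces is the following: if a group $G$ acts continuously and transitively on $X$ and the orbit map $g\mapsto gz$ is open, then the continuous bijection $G/H\to X$, $gH\mapsto gz$, where $H$ is the (closed) stabilizer of $z$, is open and hence a homeomorphism.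

\section{Towers and their partitions}\label{sec:towers}

We isolate the features of the system $(\mathbb T^\alpha)_{\alpha\le\omega_1}$ that make $\operatorname{ind}$ infinite.

\begin{definition}\label{def:tower}
A \emph{tower} is an inverse system $(X_\alpha,\pi_{\alpha\beta}:X_\beta\to X_\alpha)_{\alpha\le\beta\le\omega_1}$ such that $X_0$ is a point; $X_\alpha$ is compact metrizable for $\alpha<\omega_1$; each $\pi_{\alpha,\alpha+1}$ is an open surjection whose fibers are nondegenerate continua; and $X_\lambda=\varprojlim_{\alpha<\lambda}X_\alpha$ for every limit ordinal $\lambda\le\omega_1$. The space $X=X_{\omega_1}$ is the \emph{top} of the tower, and $\pi_\alpha=\pi_{\alpha\omega_1}$.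
\end{definition}

For a limit $\lambda$, the sets $\pi_{\beta\lambda}^{-1}(W)$ with $W$ open in $X_\beta$ form a base of $X_\lambda$, even if $\beta$ ranges only over a cofinal subset of $\lambda$.

\begin{lemma}\label{lem:tower}
Let $X$ be the top of a tower.
\begin{itemize}
\item[(a)] For $\alpha\le\beta\le\omega_1$, the map $\pi_{\alpha\beta}$ is an open surjection with connected fibers.
\item[(b)] $X$ is a nondegenerate continuum of weight at most $\omega_1$, and every $X_\beta$ is a continuum.
\item[(c)] If $F,F'\subset X$ are closed and disjoint, there is $\alpha<\omega_1$ such that $\pi_\beta(F)\cap\pi_\beta(F')=\emptyset$ whenever $\alpha\le\beta<\omega_1$.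
\item[(d)] For $\lambda<\omega_1$ and $y\in X_\lambda$, the fiber $\pi_\lambda^{-1}(y)$ is the top of a tower.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Induction on $\beta$. At a successor step, $\pi_{\alpha,\beta+1}=\pi_{\alpha\beta}\pi_{\beta,\beta+1}$ is a composition of open surjections, and its fibers are continua by (C2). Let $\lambda$ be a limit. The fiber $\pi_{\alpha\lambda}^{-1}(x)$ is the limit of the continua $\pi_{\alpha\beta}^{-1}(x)$, $\alpha\le\beta<\lambda$, so it is a continuum by (C1); in particular all $\pi_{\alpha\lambda}$ are onto. Therefore a basic set $\pi_{\beta\lambda}^{-1}(W)$ with $\beta\ge\alpha$ has image $W$ in $X_\beta$ and open image $\pi_{\alpha\beta}(W)$ in $X_\alpha$.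

(b) $X_\beta$ is the only fiber of $\pi_{0\beta}$. The space $X$ maps onto the nondegenerate space $X_1$ and embeds in a product of $\omega_1$ spaces of countable weight.

(c) The open sets $\{(u,v):\pi_\alpha(u)\ne\pi_\alpha(v)\}$ increase with $\alpha$ and cover the compact set $F\times F'$, so one of them contains it.

(d) Put $Y_\beta=\pi_{\lambda,\lambda+\beta}^{-1}(y)$ for $\beta\le\omega_1$; note that $\lambda+\omega_1=\omega_1$. Since $Y_{\beta+1}$ is the full preimage of $Y_\beta$ under the bonding map, the restricted map $Y_{\beta+1}\to Y_\beta$ is open and has the same fibers. At limit stages $Y_\beta$ is the limit of the earlier ones, as in (a).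
\end{proof}

Consider first a single open map with connected fibers, the projection $p(s,t)=s$ of $I^2$ onto $I$, and the points $a=(0,1)$, $b=(1,0)$. The diagonal is a partition between $a$ and $b$; it contains no fiber, and its projection is all of $I$. The segment $\{1/2\}\times I$ is another; its projection is small, and it is a fiber. There is no third possibility: if the projection of a partition is nowhere dense and misses $0$ and $1$, then most vertical segments lie wholly on the side of $a$ or wholly on the side of $b$, and a segment that is a limit of both kinds lies in the partition.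

\begin{lemma}\label{lem:onestep}
Let $p:K\to M$ be an open surjection of compact spaces with connected fibers, let $M$ be connected, and let $P$ be a partition in $K$ between points $a$ and $b$. If $p(P)$ is nowhere dense in $M$ and $p(a),p(b)\notin p(P)$, then $P$ contains a fiber of $p$.
\end{lemma}

\begin{proof}
Write $K\setminus P=U\sqcup V$ with $a\in U$, $b\in V$. Let $U'=\{y:p^{-1}(y)\subset U\}=M\setminus p(K\setminus U)$, and define $V'$ in the same way from $V$. If $y\notin p(P)$, the connected set $p^{-1}(y)$ lies in $U\sqcup V$, hence in $U$ or in $V$, so $y\in U'\cup V'$. In particular $p(a)\in U'$ and $p(b)\in V'$. As $M\setminus p(P)$ is dense, $\overline{U'}\cup\overline{V'}=M$, and as $M$ is connected there is $y\in\overline{U'}\cap\overline{V'}$. Let $e\in p^{-1}(y)$. The image of any neighborhood of $e$ is a neighborhood of $y$, so it meets $U'$; thus every neighborhood of $e$ meets $p^{-1}(U')\subset U$, and $e\in\overline U$. In the same way $e\in\overline V$. Since $U$ and $V$ are open and disjoint, $\overline U\cap V=\emptyset=U\cap\overline V$, so $e\in P$.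
\end{proof}

Both hypotheses on $p$ are needed. If $p:I\to I$ is nondecreasing and collapses exactly $[1/3,2/3]$ to a point, the partition $\{1/2\}$ between $0$ and $1$ contains no fiber; here $p$ is not open. If $p(z)=z^2$ on $\mathbb T$, the partition $\{1,i\}$ between $e^{i\pi/4}$ and $-e^{i\pi/4}$ contains no fiber; here the fibers are not connected.

The diagonal escapes the lemma by having a large projection. In a tower a closed set cannot escape in this way at every level: a closing-off argument, which needs the uncountable length, finds a level where the projection is small.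

\begin{lemma}\label{lem:closing}
Let $X$ be the top of a tower and let $P\subset X$ be a closed set that contains no fiber $\pi_\beta^{-1}(y)$ with $\beta<\omega_1$, $y\in X_\beta$. For every $\beta_0<\omega_1$ there is $\lambda$ with $\beta_0<\lambda<\omega_1$ such that $\pi_\lambda(P)$ is nowhere dense in $X_\lambda$.
\end{lemma}

\begin{proof}
Put $P_\beta=\pi_\beta(P)$, a closed set. We define $\beta_0<\beta_1<\cdots<\omega_1$. Given $\beta_n$, let $D_n$ be a countable dense subset of $P_{\beta_n}$. For $y\in D_n$ choose $c_y\in\pi_{\beta_n}^{-1}(y)\setminus P$. By Lemma~\ref{lem:tower}(c) for $\{c_y\}$ and $P$, and since $D_n$ is countable, there is $\beta_{n+1}$ with $\beta_n<\beta_{n+1}<\omega_1$ such that $\pi_\beta(c_y)\notin P_\beta$ for all $y\in D_n$ and all countable $\beta\ge\beta_{n+1}$. Let $\lambda=\sup_n\beta_n<\omega_1$.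

Suppose that $P_\lambda$ has nonempty interior. Then $\pi_{\beta_n\lambda}^{-1}(W)\subset P_\lambda$ for some $n$ and some nonempty open $W\subset X_{\beta_n}$. Applying the surjection $\pi_{\beta_n\lambda}$ gives $W\subset P_{\beta_n}$, so there is $y\in D_n\cap W$. Then $\pi_\lambda(c_y)\in\pi_{\beta_n\lambda}^{-1}(y)\subset P_\lambda$, contrary to the choice of $\beta_{n+1}\le\lambda$.
\end{proof}

\begin{proposition}\label{prop:ind}
Let $X$ be the top of a tower. Every partition in $X$ between two points contains the top of a tower, and $\operatorname{ind}X=\operatorname{Ind}X=\infty$.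
\end{proposition}

\begin{proof}
Let $P$ be a partition between $a$ and $b$, and suppose it contains no fiber $\pi_\beta^{-1}(y)$. By Lemma~\ref{lem:tower}(c) there is $\beta_0$ with $\pi_\beta(a),\pi_\beta(b)\notin\pi_\beta(P)$ for all countable $\beta\ge\beta_0$. Take $\lambda$ from Lemma~\ref{lem:closing}. Lemma~\ref{lem:onestep} applies to $\pi_\lambda:X\to X_\lambda$ and puts a fiber of $\pi_\lambda$ inside $P$, a contradiction. So $P$ contains a fiber, which is the top of a tower by Lemma~\ref{lem:tower}(d).

We show by induction on $n\ge1$ that $\operatorname{ind}X\ge n$ for the tops $X$ of all towers at once. For $n=1$ use (D6) and (D1). Suppose the claim holds for $n$ and $\operatorname{ind}X\le n$ for some top $X$. Take $a\ne b$ in $X$, an open $O\ni a$ with $b\notin\overline O$, and an open $U$ with $a\in U\subset O$ and $\operatorname{ind}\operatorname{bd}U\le n-1$. Since $X\setminus\operatorname{bd}U=U\sqcup(X\setminus\overline U)$, the boundary is a partition between $a$ and $b$. It contains the top $K$ of a tower, so $\operatorname{ind}\operatorname{bd}U\ge\operatorname{ind}K\ge n$ by (D2), a contradiction. Finally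 $\operatorname{Ind}X\ge\operatorname{ind}X$.
\end{proof}

\begin{remark}
Length $\omega$ is not enough. In $I^\omega=\varprojlim I^n$ the set $\{t:\sum_n2^{-n-1}t_n=1/2\}$ is a partition between $(0,0,\dots)$ and $(1,1,\dots)$, and it contains no fiber of a projection onto $I^n$, because the sum is not constant on a fiber.
\end{remark}

\section{Lifting homeomorphisms and the proof of Theorem~\ref{thm:main}}\label{sec:coset}

To make the top of a tower a coset space we want to build homeomorphisms level by level and to steer a chosen point on the way up. Say that a surjection $p:\hat M\to M$ has the \emph{lifting property} if for every homeomorphism $h$ of $M$ and all $z,z'\in\hat M$ with $h(p(z))=p(z')$ there is a homeomorphism $\hat h$ of $\hat M$ with $p\hat h=hp$ and $\hat h(z)=z'$. The projection $M\times\mathbb T\to M$ has it: take $h$ times a rotation. The heart of the paper is that the lifting property costs no dimension when $\dim M\le1$.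

\begin{proposition}\label{prop:extension}
For every nonempty compact metrizable space $M$ with $\dim M\le1$ there are a compact metrizable space $\hat M$ with $\dim\hat M\le1$ and an open surjection $p:\hat M\to M$ whose fibers are nondegenerate continua and which has the lifting property.
\end{proposition}

The proof occupies Sections~\ref{sec:generic}--\ref{sec:unique}. Here we show that it gives Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:lift}
If all maps $\pi_{\alpha,\alpha+1}$ of a tower have the lifting property, then all maps $\pi_{\alpha\beta}$, $\alpha\le\beta\le\omega_1$, have it, and all $X_\beta$ are homogeneous.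
\end{lemma}

\begin{proof}
Let $h$ be a homeomorphism of $X_\alpha$ and let $z,z'\in X_\beta$ satisfy $h(\pi_{\alpha\beta}z)=\pi_{\alpha\beta}z'$. Put $z_\gamma=\pi_{\gamma\beta}z$ and $z'_\gamma=\pi_{\gamma\beta}z'$. By recursion on $\gamma\in[\alpha,\beta]$ we define homeomorphisms $h_\gamma$ of $X_\gamma$ that commute with the bonding maps and satisfy $h_\alpha=h$, $h_\gamma(z_\gamma)=z'_\gamma$. The lifting property of $\pi_{\gamma,\gamma+1}$ gives $h_{\gamma+1}$. For a limit $\lambda$, let $h_\lambda$ be the map with $\pi_{\gamma\lambda}h_\lambda=h_\gamma\pi_{\gamma\lambda}$ for $\alpha\le\gamma<\lambda$; the maps $h_\gamma^{-1}$ induce its inverse. Then $h_\beta$ is the required lift. Since $X_0$ is a point, the case $\alpha=0$ says that $X_\beta$ is homogeneous.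
\end{proof}

Homogeneity does not yet make $X$ a coset space; we need the orbit maps to be open, and Effros' theorem does not apply to the nonmetrizable space $X$. But a neighborhood of the identity in $\operatorname{Homeo}(X)$ only restricts what is visible at one countable level. There Effros' theorem applies, and a lift of a small homeomorphism is small at that level, whatever it does above.

\begin{proposition}\label{prop:coset}
Let $X$ be the top of a tower in which all $\pi_{\alpha,\alpha+1}$ have the lifting property. Then $X\cong G/H$, where $G=\operatorname{Homeo}(X)$ and $H$ is the stabilizer of a point $z$.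
\end{proposition}

\begin{proof}
The action of $G$ is transitive by Lemma~\ref{lem:lift}, so it suffices to show that $g\mapsto gz$ is open. If $V\subset G$ is open and $g\in V$, then $W=Vg^{-1}$ is a neighborhood of the identity and $Vz=W(gz)$. So it suffices to show that $Wy$ is a neighborhood of $y$ for every $y\in X$ and every neighborhood $W$ of the identity.

We may assume that $W=\{g:g(C_i)\subset O_i,\ i=1,\dots,m\}$ with $C_i$ compact, $O_i$ open and $C_i\subset O_i$. By Lemma~\ref{lem:tower}(c) there is $\alpha<\omega_1$ such that $\pi_\alpha(C_i)$ and $\pi_\alpha(X\setminus O_i)$ are disjoint for all $i$. Fix a metric $d$ on $X_\alpha$ and $\varepsilon>0$ smaller than the distances between these pairs of compact sets. Then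
\begin{equation}\label{eq:W}
g\in W\quad\text{whenever}\quad d(\pi_\alpha g(u),\pi_\alpha u)<\varepsilon\ \text{ for all }u\in X .
\end{equation}
The Polish group $\operatorname{Homeo}(X_\alpha)$ acts transitively on $X_\alpha$. By Effros' theorem there is $\delta>0$ such that every $v$ with $d(\pi_\alpha y,v)<\delta$ equals $h(\pi_\alpha y)$ for a homeomorphism $h$ of $X_\alpha$ that moves every point less than $\varepsilon$. Let $y'\in X$ with $d(\pi_\alpha y,\pi_\alpha y')<\delta$; such $y'$ form a neighborhood of $y$. Take $h$ for $v=\pi_\alpha y'$ and lift it, by Lemma~\ref{lem:lift}, to $g\in G$ with $\pi_\alpha g=h\pi_\alpha$ and $g(y)=y'$. Then $d(\pi_\alpha g(u),\pi_\alpha u)=d(h(\pi_\alpha u),\pi_\alpha u)<\varepsilon$, so $g\in W$ by \eqref{eq:W} and $y'\in Wy$.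
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X_0$ be a point, let $X_{\alpha+1}=\widehat{X_\alpha}$ with the map of Proposition~\ref{prop:extension}, and take limits at limit ordinals. The recursion runs, because for a countable limit $\lambda$ the space $X_\lambda$ is nonempty by (C1), metrizable as a subspace of a countable product of metrizable spaces, and has $\dim\le1$ by (D3). The result is a tower. Its top $X$ is a nondegenerate continuum of weight at most $\omega_1$, and $\dim X=1$ by (D3) and (D6). It is a coset space by Proposition~\ref{prop:coset}, and $\operatorname{ind}X=\operatorname{Ind}X=\infty$ by Proposition~\ref{prop:ind}. Since UID fails, $X$ is not metrizable, so its weight is exactly $\omega_1$.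
\end{proof}

\section{Generic spaces over a one-dimensional base}\label{sec:generic}

How can one make \emph{every} homeomorphism $h$ of $M$ lift? Suppose $p:E\to M$ is characterized, up to a homeomorphism over $M$, by a property that refers to nothing but the topology of $M$. Then $h^{-1}p:E\to M$ has the same property, so there is a homeomorphism $\Theta$ of $E$ with $h^{-1}p\Theta=p$, and $\Theta$ is a lift of $h$. We look for such a property among spaces that are approximated by $M\times I$.

\subsection*{Coordinates}
In Sections~\ref{sec:generic}--\ref{sec:unique}, $M$ is a nonempty compact metric space with $\dim M\le1$, and $M\times I$ has the maximum metric. A \emph{space over $M$} is a compact metric space $E$ with a surjection $p:E\to M$; write $E_x=p^{-1}(x)$. A \emph{coordinate} on $E$ is a map $q:E\to I$ with $q(E_x)=I$ for all $x\in M$, that is, such that $(p,q):E\to M\times I$ is onto. Let $\mathcal Q(E)$ be the set of coordinates. A coordinate $q$ is \emph{$\delta$-fine} if $(p,q)$ is a $\delta$-map.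

Let $\mathfrak M$ be the set of maps $f:M\times I\to I$ such that every $f^x=f(x,\cdot)$ is onto $I$: the continuous families, indexed by $M$, of elements of the set $\mathcal S$ of continuous surjections $I\to I$. We regard $\mathcal S\subset\mathfrak M$ as the constant families. For $f,g\in\mathfrak M$ and $q\in\mathcal Q(E)$ define $fg\in\mathfrak M$ and $gq\in\mathcal Q(E)$ by
\[
(fg)^x=f^x\circ g^x,\qquad (gq)(e)=g^{p(e)}(q(e)).
\]
Let $\|\cdot\|$ be the supremum norm, $\|\cdot\|_K$ the supremum norm over a subset $K$, and $\omega_f(r)=\sup\{|f^x(t)-f^x(t')|:x\in M,\ |t-t'|\le r\}$, which is nondecreasing and tends to $0$ with $r$. All estimates below rest on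
\begin{equation}\label{eq:rules}
(fg)q=f(gq),\qquad \|fq-gq\|\le\|f-g\|,\qquad \|fq-fq'\|\le\omega_f(\|q-q'\|).
\end{equation}

\begin{definition}\label{def:generic}
A space $(E,p)$ over $M$ is \emph{generic} if
\begin{itemize}
\item[(G1)] for every $\delta>0$ there is a $\delta$-fine coordinate on $E$;
\item[(G2)] for all $q\in\mathcal Q(E)$, $g\in\mathfrak M$ and $\varepsilon>0$ there is $q'\in\mathcal Q(E)$ with $\|q-gq'\|<\varepsilon$.
\end{itemize}
\end{definition}

Condition (G1) says that at every scale $E$ looks like $M\times I$. Condition (G2) says that every family $g$ of foldings of the interval is present inside $E$: any coordinate is nearly a $g$-folding of another. The interval itself, over a point, satisfies (G1) and fails (G2). For let $q(t)=t$, $g(t)=1-|2t-1|$ and $\varepsilon=1/2$. If $\|q-gq'\|<1/2$ with $q'$ onto, then $q'$ takes the values $0$ and $1$ only at points less than $1/2$, hence takes the value $1/2$ at a point less than $1/2$, where $gq'=1$ is too far from $q$.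

\begin{lemma}\label{lem:G1}
If $(E,p)$ satisfies (G1), then $p$ is open and every $E_x$ is a nondegenerate chainable continuum.
\end{lemma}

\begin{proof}
Let $e\in E$, $\delta>0$, let $q$ be $\delta$-fine, and take $r$ from Lemma~\ref{lem:delta} for $(p,q)$. If $d(x,p(e))\le r$, pick $\bar e\in E_x$ with $q(\bar e)=q(e)$; then $d(e,\bar e)<\delta$. So the image of the $\delta$-ball about $e$ contains the $r$-ball about $p(e)$, and $p$ is open.

The restriction $q|_{E_x}$ is a $\delta$-map onto $I$, so $E_x$ is nondegenerate. If $E_x=A\sqcup B$ with $A,B$ nonempty and closed, take $\delta<d(A,B)$; the closed sets $q(A)$ and $q(B)$ cover $I$, so they meet, and some point-inverse has diameter at least $d(A,B)$, a contradiction. Finally, the preimages under $q|_{E_x}$ of a chain of open intervals of length $\le r$ covering $I$ form a chain of sets of diameter $\le\delta$.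
\end{proof}

The next lemma is the converse companion of (G2): a given coordinate is nearly a function of any sufficiently fine one. It does not use the dimension of $M$.

\begin{lemma}[factoring]\label{lem:factor}
Let $(E,p)$ be a space over $M$, $q\in\mathcal Q(E)$ and $\varepsilon>0$. There is $\delta>0$ such that for every $\delta$-fine $q'\in\mathcal Q(E)$ there is $g\in\mathfrak M$ with $\|q-gq'\|<\varepsilon$.
\end{lemma}

\begin{proof}
Let $\varepsilon\le1$ and choose $\delta$ so that $|q(e)-q(\bar e)|<\varepsilon/4$ whenever $d(e,\bar e)<\delta$. Let $q'$ be $\delta$-fine, $\rho=(p,q')$, and take $r$ from Lemma~\ref{lem:delta}. Cover $M\times I$ by finitely many open $r$-balls with centers $y_i=\rho(e_i)$, take a partition of unity $(\mu_i)$ subordinate to this cover, and put $g_0=\sum_iq(e_i)\mu_i:M\times I\to I$. If $\mu_i(\rho(e))>0$ then $d(e,e_i)<\delta$ and $|q(e)-q(e_i)|<\varepsilon/4$. Hence $|q-g_0\circ\rho|<\varepsilon/4$ on $E$.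

It remains to make the maps $g_0^x$ onto. Let $g_0^x(I)=[a_x,b_x]$; the minimum $a_x$ and the maximum $b_x$ depend continuously on $x$. Since $q$ takes the values $0$ and $1$ on $E_x$, we have $a_x<\varepsilon/4$ and $b_x>1-\varepsilon/4$. Put $g^x=(g_0^x-a_x)/(b_x-a_x)$; then $g\in\mathfrak M$. The function $u\mapsto(u-a_x)/(b_x-a_x)-u$ is affine with values $-a_x$ and $1-b_x$ at the ends of $[a_x,b_x]$, so $\|g-g_0\|\le\varepsilon/4$ and $\|q-gq'\|\le\varepsilon/2$.
\end{proof}

\subsection*{Amalgamation over a point}
To build a generic space as a limit of copies of $M\times I$ we must be able to complete any two maps $f,g\in\mathfrak M$ to an almost commuting square $f\psi\approx gb$. When $M$ is a point, the pair $(\psi,b)$ is a path in the square that stays in the open set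
\[
O(f,g,\varepsilon)=\{(s,t)\in I^2:|f(s)-g(t)|<\varepsilon\}
\]
and has both coordinates onto $I$. Call a path $\gamma:I\to I^2$ \emph{full} if both its coordinates are onto $I$; by the intermediate value theorem, this means that $\gamma$ meets all four sides of the square.

\begin{example}\label{ex:diamond}
Let $f(s)=1-|2s-1|$ and $g(t)=|2t-1|$. Then $f(s)=g(t)$ exactly on the diamond $|2s-1|+|2t-1|=1$, whose vertices are the midpoints of the sides of $I^2$. The path along the diamond through $(0,\frac12)$, $(\frac12,1)$, $(1,\frac12)$, $(\frac12,0)$ is full, and for its coordinates $\psi,b$ the map $f\psi=gb$ zigzags through $0,1,0,1$.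
\end{example}

For families we must also move from one solution to another, and the tool is elementary. Given a path $\sigma:[0,m]\to Y$ with $m\ge 2$ an integer and a window $[a,b]\subset[0,m]$, let $\sigma_{[a,b]}(t)=\sigma(a+t(b-a))$ for $t\in I$. Let the window first grow from $[0,1]$ to $[0,m]$ by moving its right end, and then shrink from $[0,m]$ to $[m-1,m]$ by moving its left end. This \emph{sliding homotopy} leads from $\sigma_{[0,1]}$ to $\sigma_{[m-1,m]}$; each of its paths lies in the image of $\sigma$ and covers the image of $\sigma_{[0,1]}$ or of $\sigma_{[m-1,m]}$.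

\begin{lemma}\label{lem:full}
Let $f,g\in\mathcal S$, $\varepsilon>0$ and $O=O(f,g,\varepsilon)$.
\begin{itemize}
\item[(i)] $O$ contains a full path.
\item[(ii)] Any two full paths in $O$ are joined by a homotopy through full paths in $O$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We first find a path in $O$ from the left side to the right side. Let $g(t_0)=0$, $g(t_1)=1$, let $J$ be the interval with ends $t_0,t_1$, and let $R=I\times J$. On the two horizontal sides of $R$ the function $f(s)-g(t)$ has opposite signs, but only weakly; we stretch $g$ to make the signs strict. Let $0<\delta<\varepsilon$ and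
\[
F(s,t)=f(s)-\bigl((1+2\delta)g(t)-\delta\bigr).
\]
Then $F(s,t_0)=f(s)+\delta>0$, $F(s,t_1)=f(s)-1-\delta<0$, and $|F(s,t)-(f(s)-g(t))|=\delta|1-2g(t)|\le\delta$. So $Z=\{F=0\}\cap R$ is a partition in $R$ between the horizontal sides, and $Z\subset O$. Some component of $Z$ meets both vertical sides $R_0=\{0\}\times J$ and $R_1=\{1\}\times J$. Otherwise (C3) gives $Z=Z_0\sqcup Z_1$ with $Z_i$ closed and $Z\cap R_i\subset Z_i$; the closed sets $R_0\cup Z_0$ and $R_1\cup Z_1$ are disjoint, and a partition in $R$ between them (a level set of a Urysohn function) is a partition between $R_0$ and $R_1$ that misses $Z$, contrary to (S1). The components of the open set $O\subset I^2$ are path connected, so $O$ contains a path from left to right. Exchanging the roles of $f$ and $g$ gives a path in $O$ from bottom to top. The two paths meet by (S2), so one component of $O$ meets all four sides, and a path in it that visits four such points is full.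

(ii) Let $\gamma,\gamma'$ be full paths in $O$. Part of $\gamma$ joins left to right and part of $\gamma'$ joins bottom to top, so by (S2) the two images share a point $w$. Let $\sigma:[0,3]\to O$ run along $\gamma$ on $[0,1]$, then on $[1,2]$ back along $\gamma$ from $\gamma(1)$ to $w$ and back along $\gamma'$ from $w$ to $\gamma'(0)$, then along $\gamma'$ on $[2,3]$. Every path of the sliding homotopy of $\sigma$ lies in $O$ and meets all four sides.
\end{proof}

\subsection*{Amalgamation over $M$}
Lemma~\ref{lem:full} says that the space of solutions over each point is nonempty and path connected. That is enough to choose solutions continuously over a graph: first over the vertices, then along the edges. A base of dimension at most one can be treated like a graph, through the nerve of a fine cover. The \emph{carrier} of a point $y$ of a graph $\Gamma$ is the vertex $y$ if $y$ is a vertex, and otherwise the closed edge that contains $y$. Two carriers that meet have a common vertex.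

\begin{lemma}\label{lem:nerve}
Let $r>0$ and $x_0\in M$. There are a finite cover $\mathcal U$ of $M$ by nonempty open sets of diameter $<r$, a finite graph $\Gamma$ with vertex set $\mathcal U$ whose edges are the pairs of distinct members that intersect, and a map $k:M\to\Gamma$ such that $k(x_0)$ is a vertex and $x\in U$ for every vertex $U$ of the carrier of $k(x)$.
\end{lemma}

\begin{proof}
Since $\dim M\le1$, there is a finite open cover by sets of diameter $<r$ in which no point lies in more than two members. Fix a member $U_0\ni x_0$, remove $x_0$ from all other members, and discard the empty set; call the result $\mathcal U$. Realize the vertices as the basis vectors $e_U$ of $\mathbb R^{\mathcal U}$ and the edges as segments. Let $(\mu_U)$ be a partition of unity with $\mu_U=0$ outside $U$, and put $k(x)=\sum_U\mu_U(x)e_U$. At most two coefficients are positive, and they belong to members containing $x$; so $k(x)\in\Gamma$, the vertices of its carrier contain $x$, and $k(x_0)=e_{U_0}$.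
\end{proof}

If paths $\gamma_U:I\to Y$ are given for the vertices of $\Gamma$, and a homotopy from $\gamma_U$ to $\gamma_V$ for each edge $[U,V]$, we obtain paths $\gamma_y$, $y\in\Gamma$, such that $(y,t)\mapsto\gamma_y(t)$ is continuous on $\Gamma\times I$, being continuous on finitely many closed pieces. Then $(x,t)\mapsto\gamma_{k(x)}(t)$ is continuous on $M\times I$.

\begin{lemma}[amalgamation]\label{lem:amalg}
Let $f,g\in\mathfrak M$ and $\varepsilon>0$.
\begin{itemize}
\item[(a)] There are $\psi,b\in\mathfrak M$ with $\|f\psi-gb\|<\varepsilon$.
\item[(b)] If $x_0\in M$, $b_0\in\mathcal S$ and $\|f^{x_0}-g^{x_0}b_0\|<\varepsilon$, one can have in addition $\psi^{x_0}=\mathrm{id}$ and $b^{x_0}=b_0$.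
\end{itemize}
\end{lemma}

\begin{proof}
Write $O_x(a)=O(f^x,g^x,a)$. Choose $\varepsilon_0\in(0,\varepsilon)$, in case (b) larger than $\|f^{x_0}-g^{x_0}b_0\|$, and put $\eta=(\varepsilon-\varepsilon_0)/2$. By uniform continuity there is $r>0$ such that $d(x,y)<r$ implies $\|f^x-f^y\|<\eta/2$ and $\|g^x-g^y\|<\eta/2$, hence $O_x(a)\subset O_y(a+\eta)$ for all $a>0$. Take $\mathcal U,\Gamma,k$ from Lemma~\ref{lem:nerve}, with any $x_0$ in case (a), and let $U_0=k(x_0)$.

For each vertex $U$ choose $x_U\in U$ and, by Lemma~\ref{lem:full}(i), a full path $\gamma_U$ in $O_{x_U}(\varepsilon_0)$; in case (b) take $x_{U_0}=x_0$ and $\gamma_{U_0}=(\mathrm{id},b_0)$. Then $\gamma_U$ lies in $O_x(\varepsilon_0+\eta)$ for all $x\in U$. For each edge $[U,V]$ choose $w\in U\cap V$. Both $\gamma_U$ and $\gamma_V$ lie in $O_w(\varepsilon_0+\eta)$, so Lemma~\ref{lem:full}(ii) joins them by a homotopy through full paths in that set, and these paths lie in $O_x(\varepsilon_0+2\eta)=O_x(\varepsilon)$ for all $x\in U\cap V$. This defines full paths $\gamma_y$, $y\in\Gamma$. Put $(\psi^x,b^x)=\gamma_{k(x)}$; then $\psi,b\in\mathfrak M$. If $k(x)$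 is a vertex $U$ then $x\in U$, and if $k(x)$ is interior to an edge $[U,V]$ then $x\in U\cap V$; in both cases $\gamma_{k(x)}$ lies in $O_x(\varepsilon)$. So $|f\psi-gb|<\varepsilon$ at every point of the compact space $M\times I$. In case (b), $\gamma_{k(x_0)}=\gamma_{U_0}=(\mathrm{id},b_0)$.
\end{proof}

\begin{remark}
This is the first of two places where $\dim M\le1$ is used. Over a two-dimensional nerve one would have to fill in loops of full paths, and that can be impossible. In Example~\ref{ex:diamond} with $\varepsilon\le1$, the set $O$ misses the center of the square. Let $\gamma_\vartheta$ go once around the diamond starting at the point of angle $\vartheta$. The loop $\vartheta\mapsto\gamma_\vartheta$ of full paths is not contractible among paths in $O$, since the loop $\vartheta\mapsto\gamma_\vartheta(0)$ winds once around the center.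
\end{remark}

\subsection*{Existence}
We now take an inverse limit of copies of $M\times I$ over $M$, with bookkeeping that solves a dense set of amalgamation problems.

\begin{lemma}\label{lem:exist}
There is a generic space over $M$.
\end{lemma}

\begin{proof}
Let $D$ be a countable dense subset of the separable metric space $\mathfrak M\subset C(M\times I,I)$. Let $(n_m,g_m,\varepsilon_m)_{m\in\omega}$ be a sequence in $\omega\times D\times\{1/j:j\ge1\}$ that contains every triple and has $n_m\le m$. (List every triple infinitely often and replace $n_m$ by $0$ when $n_m>m$.) We choose $f_m,b_m\in\mathfrak M$ by recursion. Write $f_{n,m}=f_nf_{n+1}\cdots f_{m-1}$ and $f_{n,n}=\mathrm{id}$. When $f_0,\dots,f_{m-1}$ are known, so is $f_{n_m,m}$, and Lemma~\ref{lem:amalg}(a) gives $f_m,b_m$ with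
\begin{equation}\label{eq:book}
\|f_{n_m,m+1}-g_mb_m\|=\|f_{n_m,m}f_m-g_mb_m\|<\varepsilon_m .
\end{equation}
Let $E$ be the closed set of all $(x,(t_n))\in M\times I^\omega$ with $t_n=f_n^x(t_{n+1})$ for all $n$, with the metric $\max\bigl(d(x,x'),\sup_n2^{-n}|t_n-t_n'|\bigr)$. Let $p$ and $q_n$ be the projections to $x$ and to $t_n$. Then $q_n=f_{n,m}q_m$ for $n\le m$. Since all $f^x_n$ are onto, every $t_n\in I$ extends to a point of $E_x$, so $q_n\in\mathcal Q(E)$. Points with the same $p$ and $q_n$ have the same $q_0,\dots,q_n$, so $q_n$ is $2^{-n}$-fine, and (G1) holds.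

For (G2) let $q,g,\varepsilon$ be given. By Lemma~\ref{lem:factor} there are $n$ and $\varphi\in\mathfrak M$ with $\|q-\varphi q_n\|<\varepsilon/4$. By Lemma~\ref{lem:amalg}(a) there are $\varphi',g'\in\mathfrak M$ with $\|\varphi\varphi'-gg'\|<\varepsilon/4$. It remains to factor $q_n$ through $\varphi'$, and this is what the bookkeeping provides. Let $\delta>0$ satisfy $\omega_\varphi(2\delta)<\varepsilon/4$. Take $h\in D$ with $\|h-\varphi'\|<\delta$, and $m$ with $n_m=n$, $g_m=h$, $\varepsilon_m<\delta$. Put $\tilde q=b_mq_{m+1}$. By \eqref{eq:book} and \eqref{eq:rules},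
\[
\|q_n-\varphi'\tilde q\|\le\|f_{n,m+1}q_{m+1}-hb_mq_{m+1}\|+\|h\tilde q-\varphi'\tilde q\|<2\delta .
\]
For $q'=g'\tilde q$ we get
\[
\|q-gq'\|\le\|q-\varphi q_n\|+\|\varphi q_n-\varphi\varphi'\tilde q\|+\|\varphi\varphi'\tilde q-gg'\tilde q\|<3\varepsilon/4.\qedhere
\]
\end{proof}

\section{Dimension and fibers of a generic space}\label{sec:dimfib}

Each suitable choice of $g$ in (G2) yields a property of $E$. We make two choices.

\subsection*{The dimension stays one}
Condition (G1) gives $\delta$-maps into $M\times I$, which may have dimension two, and one might expect a family of continua over an arc to be two-dimensional. To see why it is not, let $M=I$ and suppose we want to record about a point $e\in E$ only two things: the approximate value of $q(e)$, and whether $p(e)$ is $0$, $1$ or in between. The map $(p,q)$ into the square records them. We want a map into the arc $L$ formed by the left, top and right sides. Replace the vertical segment over $x$ by a path $\gamma_x$ in $L$, which is the left side for $x=0$ and the right side for $x=1$, and whose height $\psi^x$ is always onto $I$; sliding along the path of Figure~\ref{fig:comb}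 does this. By (G2), $q\approx\psi q'$ for some $q'$, and then the point $\gamma_{p(e)}(q'(e))\in L$ has height close to $q(e)$ and lies on the correct side when $p(e)$ is $0$ or $1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[very thick] (0,0)--(0,2)--(3,2)--(3,0);
\draw[->] (0.18,0.05)--(0.18,1.72) node[midway,right]{$1$};
\draw[->] (0.28,1.82)--(2.72,1.82) node[midway,below]{$2$};
\draw[->] (2.82,1.72)--(2.82,0.05) node[midway,left]{$3$};
\draw[->] (3.18,0.05)--(3.18,1.95) node[midway,right]{$4$};
\node[below] at (0,0) {$(U,0)$};
\node[below] at (3,0) {$(V,0)$};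
\node[above] at (0,2) {$(U,1)$};
\node[above] at (3,2) {$(V,1)$};
\end{tikzpicture}
\caption{The part of the graph $L\subset\Gamma\times I$ over an edge $[U,V]$ (thick), and a path in it with four pieces, drawn slightly off the graph: up over $U$, across the top, down over $V$, up over $V$. A window sliding from piece $1$ to piece $4$ always contains piece $1$ or piece $4$, so it always attains every height in $I$.}
\label{fig:comb}
\end{figure}

\begin{lemma}\label{lem:dim}
If $(E,p)$ is generic, then $\dim E\le1$.
\end{lemma}

\begin{proof}
Let $\delta>0$; by (D7) it suffices to find a $\delta$-map of $E$ into a finite graph. Let $q$ be $\delta$-fine and take $r$ from Lemma~\ref{lem:delta} for $(p,q)$. Take $\mathcal U,\Gamma,k$ from Lemma~\ref{lem:nerve}; this is the second use of $\dim M\le1$. Let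
\[
L=(\mathcal U\times I)\cup(\Gamma\times\{1\})\subset\Gamma\times I ,
\]
a finite graph. For a vertex $U$ let $\gamma_U(t)=(U,t)$. For an edge $[U,V]$ join $\gamma_U$ to $\gamma_V$ by the sliding homotopy of the path $\sigma:[0,4]\to L$ of Figure~\ref{fig:comb}. We obtain paths $\gamma_y$ in $L$, $y\in\Gamma$, whose first coordinate stays in the carrier of $y$ and whose second coordinate is onto $I$. Let $\psi^x(t)$ be the second coordinate of $\gamma_{k(x)}(t)$; then $\psi\in\mathfrak M$. By (G2) choose $q'$ with $\|q-\psi q'\|<r/2$, and put $\rho(e)=\gamma_{k(p(e))}(q'(e))\in L$.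

Let $\rho(e)=\rho(\bar e)$. The common first coordinate lies in the carriers of $k(p(e))$ and $k(p(\bar e))$, so these share a vertex $U$; then $p(e),p(\bar e)\in U$ and $d(p(e),p(\bar e))<r$. The common second coordinate is $\psi q'(e)=\psi q'(\bar e)$, so $|q(e)-q(\bar e)|<r$. Hence $d(e,\bar e)<\delta$. As point-inverses are compact, $\rho$ is a $\delta$-map.
\end{proof}

\subsection*{Crooked maps}
The lifting property for $h=\mathrm{id}$ requires the fibers to be homogeneous, and for general $h$ it requires homeomorphisms between different fibers. Bing's theorems supply both once the fibers are hereditarily indecomposable. A continuum $A\cup B$ with $a\in A\setminus B$ and $b\in B\setminus A$ lets one pass from $a$ to $b$ through $A$ first and $B$ afterwards. To forbid this we use in (G2) a map $c$ that cannot go from one value to another without first coming close to the second and then returning close to the first.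

\begin{definition}
A map $c\in\mathcal S$ is \emph{$\varepsilon$-crooked} if for all $s\le t$ in $I$ there are $s\le u\le v\le t$ with $|c(u)-c(t)|<\varepsilon$ and $|c(v)-c(s)|<\varepsilon$.
\end{definition}

\begin{lemma}\label{lem:crooked}
For every $\varepsilon>0$ there is an $\varepsilon$-crooked map.
\end{lemma}

\begin{proof}
A \emph{walk} is a finite sequence $w(0),\dots,w(N)$ of integers with $|w(i+1)-w(i)|\le1$. Between two indices a walk takes every integer value between its values at these indices; we say that it \emph{hits} the value. Consider the property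
\begin{itemize}
\item[(W)] for all $i\le j$ there are $i\le l\le m\le j$ with $|w(l)-w(j)|\le1$ and $|w(m)-w(i)|\le1$.
\end{itemize}
It is preserved by adding a constant, by $w\mapsto -w$, and by the reversal $(\operatorname{rev}w)(i)=w(N-i)$, under which a solution $(l,m)$ for $(N-j,N-i)$ gives the solution $(N-m,N-l)$ for $(i,j)$. The walks $W_1=(0,1)$ and $W_2=(0,1,2)$ have (W): take $l=m=i$ if $j-i\le1$ and $l=m=1$ otherwise. The walk $(0,1,2,3)$ does not, since after reaching $2$ it must return to $1$. For $k\ge3$ let $W_k$ be the concatenation, with common ends identified, of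
\[
A=W_{k-1}\ (0\text{ to }k-1),\qquad B=\operatorname{rev}(1+W_{k-2})\ (k-1\text{ to }1),\qquad C=1+W_{k-1}\ (1\text{ to }k).
\]
Thus $W_3=(0,1,2,1,2,3)$ and $W_4=(0,1,2,1,2,3,2,1,2,3,2,3,4)$. By induction $W_k$ has values in $[0,k]$, so $A,B,C$ have values in $[0,k-1]$, $[1,k-1]$, $[1,k]$. Also $W_k=k-\operatorname{rev}W_k$: by induction $k-\operatorname{rev}C=(k-1)-\operatorname{rev}W_{k-1}=A$, hence $k-\operatorname{rev}A=C$, and $k-\operatorname{rev}B=1+(k-2-W_{k-2})=1+\operatorname{rev}W_{k-2}=B$.

We prove (W) for $w=W_k$ by induction. Let $e_1,e_2$ be the last indices of $A$ and $B$, so $w(e_1)=k-1$ and $w(e_2)=1$. Let $i\le j$, $a=w(i)$, $b=w(j)$. If $i,j$ lie in one part, the inductive hypothesis applies. The symmetry $w=k-\operatorname{rev}w$ reduces the case $i\in B$, $j\in C$ to the case $i\in A$, $j\in B$. Four cases remain.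

\emph{$i\in A$, $j\in B$, $a\le b$.} Property (W) in $A$ for $(i,e_1)$ gives $l_1\le m_1$ with $w(l_1)\ge k-2$ and $|w(m_1)-a|\le1$. Put $m=m_1$. If $b=k-1$ put $l=l_1$. Otherwise $a\le b\le k-2\le w(l_1)$, and the walk hits $b$ at some $l\in[i,l_1]$.

\emph{$i\in A$, $j\in B$, $a>b$.} Property (W) in $B$ for $(e_1,j)$ gives $l_2\le m_2$ with $|w(l_2)-b|\le1$ and $w(m_2)\ge k-2$. Put $l=l_2$. If $a=k-1$ put $m=m_2$. Otherwise $b<a\le k-2\le w(m_2)$, and the walk hits $a$ at some $m\in[m_2,j]$.

\emph{$i\in A$, $j\in C$, $a\le b$.} On $[i,e_1]$ the walk goes from $a$ to $k-1$ and hits $\min(b,k-1)$ at some $l$. On $[e_1,e_2]$ it goes from $k-1$ to $1$ and hits $\max(a,1)$ at some $m$. Since $b\le k$ and $a\ge0$, these work.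

\emph{$i\in A$, $j\in C$, $a>b$.} Now $1\le b<a\le k-1$. Property (W) in $B$ for $(e_1,e_2)$ gives $l_2\le m_2$ with $w(l_2)\in\{1,2\}$ and $w(m_2)\ge k-2$. If $b=1$ put $l=l_2$; otherwise $w(l_2)\le b\le w(e_1)$, and the walk hits $b$ at some $l\in[e_1,l_2]$. If $a=k-1$ put $m=m_2$; otherwise $w(l_2)\le2\le a\le k-2\le w(m_2)$, and the walk hits $a$ at some $m\in[l_2,m_2]$. In all cases $l\le l_2\le m$.

Now let $2/k<\varepsilon$, let $W_k$ have indices $0,\dots,N$, and let $c$ be linear on each cell $[i/N,(i+1)/N]$ with $c(i/N)=W_k(i)/k$. Then $c$ is onto $I$ and varies by at most $1/k$ on a cell. For $s\le t$ put $i=\lceil Ns\rceil$ and $j=\lfloor Nt\rfloor$. If $i>j$, then $s,t$ lie in one cell, and $u=s$, $v=t$ work. Otherwise let $u=l/N$, $v=m/N$ with $l,m$ from (W); then $|c(u)-c(t)|\le|c(u)-c(j/N)|+|c(j/N)-c(t)|\le2/k$, and $|c(v)-c(s)|\le2/k$ by comparison with $c(i/N)$.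
\end{proof}

\begin{lemma}\label{lem:pseudo}
If $(E,p)$ is generic, every fiber $E_x$ is a pseudo-arc.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:G1} and Bing's theorem \cite{Bing51} it suffices to show that $E_x$ is hereditarily indecomposable. Suppose $A$, $B$ and $A\cup B$ are subcontinua of $E_x$ with $a\in A\setminus B$ and $b\in B\setminus A$. Let $q$ be $\delta$-fine with $\delta<\min(d(a,B),d(b,A))$. Then $q(a)\notin q(B)$ and $q(b)\notin q(A)$, so there is $\varepsilon>0$ with $3\varepsilon<\operatorname{dist}(q(a),q(B))$ and $3\varepsilon<\operatorname{dist}(q(b),q(A))$. Let $c$ be $\varepsilon$-crooked and choose $q'$ by (G2) with $\|q-cq'\|<\varepsilon$. Exchanging $A$ and $B$ if necessary, let $s=q'(a)\le t=q'(b)$, and take $u\le v$ in $[s,t]$ from crookedness. Since $A\cup B$ is connected, $[s,t]\subset q'(A)\cup q'(B)$. If $u=q'(y)$ with $y\in A$, then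
\[
|q(y)-q(b)|\le|q(y)-c(u)|+|c(u)-c(t)|+|c(t)-q(b)|<3\varepsilon,
\]
which is impossible. So $u\in q'(B)$. The interval $q'(B)$ contains $u$ and $t$, hence $v=q'(y)$ for some $y\in B$, and $|q(y)-q(a)|\le|q(y)-c(v)|+|c(v)-c(s)|+|c(s)-q(a)|<3\varepsilon$, which is also impossible.
\end{proof}

\section{Uniqueness relative to one fiber}\label{sec:unique}

Two generic spaces over $M$ can be identified by a back-and-forth argument: alternately choose a fine coordinate on one space, factor the previous coordinate through it by Lemma~\ref{lem:factor}, and use (G2) to copy the factorization to the other space. The lifting property asks for more, namely control of one point. We get it by prescribing the identification on a whole fiber, and for this (G2) must be solved with the new coordinate nearly prescribed on that fiber. Part (b) of the amalgamation lemma was made for this.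

\begin{lemma}\label{lem:relG2}
Let $(E,p)$ be generic, $x_0\in M$, $K=E_{x_0}$, $q\in\mathcal Q(E)$, $g\in\mathfrak M$ and $\varepsilon,\zeta>0$. Let $u:K\to I$ be a surjection with $\|q-g^{x_0}u\|_K<\varepsilon$. Then there is $q'\in\mathcal Q(E)$ with $\|q-gq'\|<\varepsilon$ and $\|q'-u\|_K<\zeta$.
\end{lemma}

\begin{proof}
Let $S=\|q-g^{x_0}u\|_K$ and $\eta=(\varepsilon-S)/6$, and let $0<\eta'<\zeta/2$ satisfy $\omega_g(\eta')<\eta$. We first express both $q$ and $u$ through one fine coordinate. Let $\delta$ be smaller than the numbers given by Lemma~\ref{lem:factor} for $(E,q,\eta)$ over $M$ and for $(K,u,\eta')$ over the point $x_0$. Let $\hat q\in\mathcal Q(E)$ be $\delta$-fine; then $\hat q|_K$ is a $\delta$-map onto $I$. So there are $\varphi\in\mathfrak M$ and $b_0\in\mathcal S$ with $\|q-\varphi\hat q\|<\eta$ and $\|u-b_0\hat q\|_K<\eta'$. Since $\hat q(K)=I$,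
\[
\|\varphi^{x_0}-g^{x_0}b_0\|=\|\varphi\hat q-g^{x_0}b_0\hat q\|_K\le\|\varphi\hat q-q\|+S+\omega_g(\eta')<S+3\eta .
\]
By Lemma~\ref{lem:amalg}(b) there are $\psi,b\in\mathfrak M$ with $\psi^{x_0}=\mathrm{id}$, $b^{x_0}=b_0$ and $\|\varphi\psi-gb\|<S+3\eta$. Let $\rho>0$ satisfy $\omega_\varphi(\rho)<\eta$ and $\omega_{b_0}(\rho)<\zeta/2$. By (G2) choose $q''$ with $\|\hat q-\psi q''\|<\rho$, and put $q'=bq''$. Then
\[
\|q-gq'\|\le\|q-\varphi\hat q\|+\|\varphi\hat q-\varphi\psi q''\|+\|\varphi\psi q''-gbq''\|<S+5\eta<\varepsilon .
\]
On $K$ we have $\psi q''=q''$ and $q'=b_0q''$, so $\|\hat q-q''\|_K<\rho$ and $\|q'-u\|_K\le\|b_0q''-b_0\hat q\|_K+\|b_0\hat q-u\|_K<\zeta/2+\eta'<\zeta$.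
\end{proof}

\begin{lemma}[relative uniqueness]\label{lem:unique}
Let $(E,p)$ and $(E',p')$ be generic over $M$, let $x_0\in M$, and let $\theta:E_{x_0}\to E'_{x_0}$ be a homeomorphism. There is a homeomorphism $\Theta:E\to E'$ with $p'\Theta=p$ that extends $\theta$.
\end{lemma}

\begin{proof}
Let $K=E_{x_0}$ and $K'=E'_{x_0}$. We construct $q_n\in\mathcal Q(E)$, $q_n'\in\mathcal Q(E')$, $g_n\in\mathfrak M$, $\eta_n\in(0,1]$ and $\varepsilon_n>0$. With $g_{j,n}=g_jg_{j+1}\cdots g_{n-1}$ and $g_{n,n}=\mathrm{id}$, the requirements are:
\begin{itemize}
\item[(1)] for even $n$: $p(e)=p(\bar e)$ and $|q_n(e)-q_n(\bar e)|\le2\eta_n$ imply $d(e,\bar e)\le2^{-n}$; for odd $n$: the same for $E',p',q_n'$;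
\item[(2)] $\omega_{g_{j,n}}(\varepsilon_n)\le2^{-n-2}\eta_j$ for all $j\le n$;
\item[(3)] $\|q_n-q_n'\theta\|_K<\varepsilon_n/2$;
\item[(4)] $\|q_n-g_nq_{n+1}\|<\varepsilon_n$ and $\|q_n'-g_nq_{n+1}'\|<\varepsilon_n$.
\end{itemize}
Here $\eta_n$ is the resolution at which the $n$th coordinate will be read, and (2) keeps the accumulated later errors below that resolution. For $j=n$, (2) reads $\min(\varepsilon_n,1)\le2^{-n-2}\eta_n$, so $\varepsilon_n\le\eta_n$.

\emph{Start.} Let $q_0$ be $1$-fine; Lemma~\ref{lem:delta} gives $\eta_0$, and then we choose $\varepsilon_0$. Apply Lemma~\ref{lem:relG2} to $E'$ with any coordinate as $q$, $g=\mathrm{id}$, $\varepsilon=2$, $u=q_0\theta^{-1}$ and $\zeta=\varepsilon_0/2$; this gives $q_0'$ with (3).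

\emph{Step from $n$ to $n+1$, $n$ even.} By (G1) and Lemma~\ref{lem:factor} choose a $2^{-n-1}$-fine $q_{n+1}'$ and $g_n\in\mathfrak M$ with $\|q_n'-g_nq_{n+1}'\|<\varepsilon_n/2$. Lemma~\ref{lem:delta} gives $\eta_{n+1}$ for (1), and then we choose $\varepsilon_{n+1}$ for (2). By (3),
\[
\|q_n-g_n^{x_0}q_{n+1}'\theta\|_K\le\|q_n-q_n'\theta\|_K+\|q_n'-g_nq'_{n+1}\|_{K'}<\varepsilon_n .
\]
Lemma~\ref{lem:relG2} for $E$, with $q=q_n$, $g=g_n$, $\varepsilon=\varepsilon_n$, $u=q_{n+1}'\theta$ and $\zeta=\varepsilon_{n+1}/2$, gives $q_{n+1}$ with (4) for $n$ and (3) for $n+1$. For odd $n$ exchange $(E,q_n,\theta)$ and $(E',q'_n,\theta^{-1})$.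

\emph{The homeomorphism.} For $j\le N$, by \eqref{eq:rules}, (4) and (2),
\begin{equation}\label{eq:tele}
\|q_j-g_{j,N}q_N\|\le\sum_{n=j}^{N-1}\|g_{j,n}q_n-g_{j,n}g_nq_{n+1}\|\le\sum_{n=j}^{N-1}\omega_{g_{j,n}}(\varepsilon_n)\le\eta_j/2,
\end{equation}
and the same holds for the $q'_j$. Consider the closed set
\[
R=\{(e,e')\in E\times E':\ p(e)=p'(e')\ \text{ and }\ |q_n(e)-q_n'(e')|\le\eta_n\ \text{ for all }n\}.
\]
Given $e\in E$ and $N$, pick $e_N'\in E'$ with $p'(e_N')=p(e)$ and $q_N'(e_N')=q_N(e)$. Then $g_{j,N}q_N(e)=g_{j,N}q'_N(e'_N)$, so \eqref{eq:tele} gives $|q_j(e)-q_j'(e_N')|\le\eta_j$ for $j\le N$, and every cluster point $e'$ of $(e_N')$ has $(e,e')\in R$. If $(e,e')$ and $(e,\bar e')$ are in $R$, then $p'(e')=p'(\bar e')$ and $|q_n'(e')-q_n'(\bar e')|\le2\eta_n$ for all $n$, so $e'=\bar e'$ by (1) for odd $n$. With the roles of $E$ and $E'$ exchanged, and (1) for even $n$, every $e'$ is related to exactly one $e$. So $R$ is the graph of a bijection $\Theta:E\to E'$. The projections of the compact set $R$ onto $E$ and $E'$ are continuous bijections, hence homeomorphisms, so $\Theta$ is a homeomorphism, and $p'\Theta=p$.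 For $e\in K$, (3) and $\varepsilon_n\le\eta_n$ give $(e,\theta(e))\in R$, that is, $\Theta(e)=\theta(e)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:extension}]
Let $(\hat M,p)=(E,p)$ be generic over $M$ (Lemma~\ref{lem:exist}). Then $\dim E\le1$ by Lemma~\ref{lem:dim}, and $p$ is open with nondegenerate continua as fibers by Lemma~\ref{lem:G1}. Let $h$ be a homeomorphism of $M$ and $h(p(z))=p(z')$. Let $E'$ be the space $E$ with the projection $p'=h^{-1}p$. The maps $p$ and $p'$ have the same fibers, so $\mathcal Q(E')=\mathcal Q(E)$, and $(p',q)$ and $(p,q)$ have the same point-inverses, which gives (G1) for $E'$. Since $g^{p'(e)}=\tilde g^{\,p(e)}$ for $\tilde g^{\,x}=g^{h^{-1}(x)}$, condition (G2) for $E'$ and $g$ is condition (G2) for $E$ and $\tilde g$. So $(E',p')$ is generic. Let $x_0=p(z)$; then $z\in E_{x_0}$ and $z'\in E_{h(x_0)}=E'_{x_0}$. Both fibers are pseudo-arcs by Lemma~\ref{lem:pseudo}, so they are homeomorphic \cite{Bing51}, and by homogeneity \cite{Bing48} there is a homeomorphism $\theta:E_{x_0}\to E'_{x_0}$ with $\theta(z)=z'$. Lemma~\ref{lem:unique} gives a homeomorphism $\hat h=\Theta$ of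 $E$ with $h^{-1}p\hat h=p$ and $\hat h(z)=z'$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{All dimensions and weights}\label{sec:sharp}

To raise the dimension and the weight we multiply $X$ by the compact group $\mathbb T^{n-1}\times\{0,1\}^\kappa$. The upper bound for $\dim$ comes from the metrizable levels. For the lower bound we need that multiplying a continuum by a cube adds dimensions. The continuum may contain no path, so we run the cube argument along a path close to it in an ambient Tychonoff cube.

\begin{lemma}\label{lem:product}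
If $C$ is a nondegenerate continuum and $n\ge1$, then $\dim(C\times I^{n-1})\ge n$.
\end{lemma}

\begin{proof}
Let $a\ne b$ in $C$ and $Z=C\times I^{n-1}$, with coordinates $t_2,\dots,t_n$ on $I^{n-1}$. Put $C_1=\{a\}\times I^{n-1}$, $C_1'=\{b\}\times I^{n-1}$, and $C_i=\{t_i=0\}$, $C_i'=\{t_i=1\}$ for $2\le i\le n$. Suppose $\dim Z\le n-1$. By (D5) there are partitions $L_i$ with $\bigcap_iL_i=\emptyset$ and $Z\setminus L_i=U_i\sqcup V_i$, where $U_i\supset C_i$ and $V_i\supset C_i'$ are open. Shrink the open cover $\{Z\setminus L_i\}$ to a closed cover $\{F_i\}$ with $F_i\cap L_i=\emptyset$. The sets $F_i\cap U_i=F_i\setminus V_i$ and $F_i\cap V_i=F_i\setminus U_i$ are closed, so $C_i\cup(F_i\cap U_i)\subset U_i$ and $C_i'\cup(F_i\cap V_i)\subset V_i$ are disjoint closed sets. Let $u_i:Z\to[-1,1]$ be $-1$ on the first and $1$ on the second. Then $|u_i|=1$ on $F_i$, so $u=(u_1,\dots,u_n)$ has no zero.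

Embed $C$ in a Tychonoff cube $I^\tau$ and extend $u$, by Tietze's theorem, to $\tilde u:I^\tau\times I^{n-1}\to[-1,1]^n$. By compactness of $I^{n-1}$ and its faces there is an open $N\supset C$ in $I^\tau$ such that $\tilde u$ has no zero on $N\times I^{n-1}$ and, for $2\le i\le n$, $\tilde u_i<0$ on $N\times\{t_i=0\}$ and $\tilde u_i>0$ on $N\times\{t_i=1\}$. The cube $I^\tau$ has a base of convex sets, so the component of $N$ containing $C$ is path connected; let $\sigma$ be a path in $N$ from $a$ to $b$. The map $v(s,t)=\tilde u(\sigma(s),t)$ on $I\times I^{n-1}$ has no zero. Yet $v_1(0,t)=u_1(a,t)=-1$, $v_1(1,t)=u_1(b,t)=1$, and for $i\ge2$ the function $v_i$ is negative where $t_i=0$ and positive where $t_i=1$. This contradicts (S3).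
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{Necessity.} A compact space of countable weight is metrizable, so UID holds in it. By (D1), $\dim=0$ gives $\operatorname{ind}=\operatorname{Ind}=0$, and $\dim=\infty$ makes all three dimensions infinite. So failure of UID requires $1\le n<\infty$ and $\kappa\ge\omega_1$.

\emph{Sufficiency.} Let $1\le n<\infty$ and $\kappa\ge\omega_1$. Let $X\cong G/H$ be the top of the tower $(X_\alpha)$ built in the proof of Theorem~\ref{thm:main}, let $A$ be the compact group $\mathbb T^{n-1}\times\mathbb Z_2^\kappa$, and let $Y=X\times A$. The map $G\times A\to(G/H)\times A$ is an open surjection, as a product of two such maps, and its fibers are the left cosets of the closed subgroup $H\times\{1\}$. So $Y\cong(G\times A)/(H\times\{1\})$ is algebraically homogeneous. Each of the three factors of $Y$ has weight at most $\kappa$, and $\{0,1\}^\kappa$ has weight $\kappa$ and embeds in $Y$, so $Y$ has weight $\kappa$. The space $Y$ is the limit of the inverse system of compact metrizable spaces $X_\alpha\times\mathbb T^{n-1}\times\{0,1\}^F$, indexed by the pairs $(\alpha,F)$ with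 $\alpha<\omega_1$ and $F\subset\kappa$ finite. These have $\dim\le1+(n-1)+0=n$ by (D4), so $\dim Y\le n$ by (D3). Also $Y$ contains a closed copy of $X\times I^{n-1}$, so $\dim Y\ge n$ by Lemma~\ref{lem:product} and (D2). Finally $X$ embeds in $Y$, so $\operatorname{Ind}Y\ge\operatorname{ind}Y\ge\operatorname{ind}X=\infty$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bing48}
Bing, Duke Math. J. 15 (1948), 729--742.

\bibitem{Bing51}
Bing, Pacific J. Math. 1 (1951), 43--51.

\bibitem{Effros}
Effros, Ann. of Math. 81 (1965), 38--55.

\bibitem{source}
\emph{Non-Smooth Analysis, Optimisation Theory And Banach Space Theory},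
\texttt{http://cachescan.bcub.ro/e-book/E3/580523/549-678.pdf}.

\end{thebibliography}
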